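\title{Covering minima of terminal simplices and of lattice polytopes with an interior lattice point}

\begin{abstract}
We prove that the $i$-th covering minimum of the terminal simplex $T_d=\operatorname{conv}(-\mathbf{1}_d,e_1,\dots,e_d)$ equals $i/2$ for all $1\le i\le d$, as conjectured by Merino and Schymura. More generally, $\mu_i(P)\le i/2$ for every $d$-dimensional lattice polytope $P$ with an interior lattice point. The proof rounds a given point in every basis formed by vertices and averages the costs, with squared determinants as weights. The same argument bounds the covering radius of polytopes whose vertices are real multiples of lattice vectors, and it relates the lattice $n$-simplices of covering radius $n/2$ to partitions of $\mathbb{Z}$ into $n+1$ residue classes. A $12$-dimensional example shows that not all of these simplices are built from terminal simplices by direct sums.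
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K\subseteq\mathbb{R}^d$ be a convex body, that is, a compact convex set with nonempty interior, and let $i\in[d]=\{1,\dots,d\}$. The $i$-th \emph{covering minimum} of $K$ with respect to $\mathbb{Z}^d$, in the sense of Kannan and Lov\'asz, is
\[
\mu_i(K)=\min\{\mu>0:\ \mu K+\mathbb{Z}^d \text{ meets every affine subspace of dimension } d-i\}.
\]
Replacing $K$ by $K+q$ translates the set $\mu K+\mathbb{Z}^d$ by $\mu q$, so $\mu_i$ is invariant under all translations. For $i=d$ the subspaces are points, and $\mu_d(K)=\mu(K)$ is the \emph{covering radius}, the smallest $\mu>0$ with $\mu K+\mathbb{Z}^d=\mathbb{R}^d$.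

It is convenient to think of $\mu_i$ in terms of projections. Let $L$ be a linear subspace of dimension $d-i$ and $\pi\colon\mathbb{R}^d\to\mathbb{R}^d/L$ the quotient map. The set $\mu K+\mathbb{Z}^d$ meets $x+L$ exactly when $\pi(x)\in\mu\pi(K)+\pi(\mathbb{Z}^d)$. Hence
\begin{equation}\label{eq:proj}
\mu K+\mathbb{Z}^d \text{ meets all translates of } L \iff \mu\,\pi(K)+\pi(\mathbb{Z}^d)=\mathbb{R}^d/L,
\end{equation}
and $\mu_i(K)$ measures how far $K$ must be dilated before all of its $i$-dimensional shadows cover. For $i=1$ the map $\pi$ is a linear functional $\ell\neq0$. If no multiple of $\ell$ is integral on $\mathbb{Z}^d$, then $\ell(\mathbb{Z}^d)$ is dense in $\mathbb{R}$ and every $\mu>0$ works. Otherwise we may scale so that $\ell(\mathbb{Z}^d)=\mathbb{Z}$, and the condition is that the interval $\mu\,\ell(K)$ has length at least $1$. So $\mu_1(K)$ is the reciprocal of the lattice width of $K$, and the numbers $\mu_1,\dots,\mu_d$ lead from the lattice width to the covering radius.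

Let $e_1,\dots,e_d$ be the standard basis of $\mathbb{R}^d$ and $\mathbf{1}_d=(1,\dots,1)$. The \emph{terminal simplex} is
\[
T_d=\operatorname{conv}(-\mathbf{1}_d,e_1,\dots,e_d).
\]
Its vertices sum to zero, so the origin is its centroid and an interior point. What should $\mu_i(T_d)$ be? A nonzero integral functional takes integer values with sum zero on the vertices, not all of them zero; so it takes a value $\ge1$ and a value $\le-1$, and the width is at least $2$. The first coordinate function has width exactly $2$, whence $\mu_1(T_d)=1/2$. At the other end, Merino and Schymura showed that $\mu(T_d)=d/2$; we reprove this in Proposition~\ref{prop:Tn}. In between there is an easy lower bound. Take $L=\operatorname{lin}(e_{i+1},\dots,e_d)$, so that $\pi$ is the projection to the first $i$ coordinates. It sends the vertices of $T_d$ to $-\mathbf{1}_i,e_1,\dots,e_i$ and, when $i<d$, to $0\in T_i$. Thus $\pi(T_d)=T_i$ and $\pi(\mathbb{Z}^d)=\mathbb{Z}^i$, and \eqref{eq:proj} gives: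
\begin{equation}\label{eq:lower}
\text{if } \mu T_d+\mathbb{Z}^d \text{ meets every } (d-i)\text{-dimensional affine subspace, then } \mu\ge\mu(T_i)=\tfrac i2 .
\end{equation}
Merino and Schymura conjectured that this bound is the truth: $\mu_i(T_d)=i/2$ for all $d$ and $i\in[d]$. We take the problem from \cite{FU}. The conjecture says that no projection of $T_d$ covers worse than a coordinate projection. We prove it, and the upper bound holds far beyond $T_d$. A \emph{lattice polytope} is a polytope whose vertices are lattice points.

\begin{theorem}\label{thm:main}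
Let $d\in\mathbb{N}$ and $i\in[d]$.
\begin{enumerate}
\item[(a)] If $P\subset\mathbb{R}^d$ is a lattice polytope with an interior lattice point, then $\frac i2P+\mathbb{Z}^d$ meets every affine subspace of dimension $d-i$; that is, $\mu_i(P)\le i/2$.
\item[(b)] $\mu_i(T_d)=i/2$.
\end{enumerate}
\end{theorem}

By (b), the constant in (a) is sharp for every $i\le d$. The interior lattice point cannot be dropped. The standard simplex $\Delta_d=\operatorname{conv}(0,e_1,\dots,e_d)$ projects onto $\Delta_i$, and $\mu(\Delta_i)\ge i$: for $0<\varepsilon<1$, a point of $-\varepsilon\mathbf{1}_i+\mathbb{Z}^i$ with nonnegative coordinates has coordinate sum at least $i(1-\varepsilon)$.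

By \eqref{eq:proj}, the heart of the matter is the case $i=d$ of (a), since a projection of $P$ onto a lattice is again a lattice polytope with an interior lattice point. The method is as follows. To cover a point $x$, choose a basis among the vertices, expand $x$ in it, and reduce the coefficients modulo $1$. The result is a lattice translate of $x$ that lies in $sP$, where $s$ is the sum of the fractional parts. Which basis and which translate are good depends on $x$ in a complicated way, so we do not choose: we average over all of them, with weights for which the dependence on $x$ cancels. Section~\ref{sec:examples} shows this on two examples. Section~\ref{sec:ineq} proves the general inequality (Theorem~\ref{thm:ineq}), which also applies to polytopes whose vertices are positive real multiples of lattice vectors, and Section~\ref{sec:minima} deduces Theorem~\ref{thm:main}. The rest of the paper draws further consequences: a closed form of the bound and a volume formula for simplices (Section~\ref{sec:weights}), the equality case $\mu=n/2$ and its relation to partitions of $\mathbb{Z}$ into residue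 classes (Section~\ref{sec:equality}), and an extremal simplex that does not come from terminal simplices (Section~\ref{sec:example}).

\medskip\noindent\textbf{Conventions.} We write $\{a\}=a-\lfloor a\rfloor$, and we use constantly that $\{a\}+\{-a\}$ equals $1$ for $a\notin\mathbb{Z}$ and $0$ for $a\in\mathbb{Z}$. A \emph{lattice} $\Lambda\subset\mathbb{R}^n$ is a discrete subgroup that spans $\mathbb{R}^n$, and $\mu(K,\Lambda)$ is the least $\mu>0$ with $\mu K+\Lambda=\mathbb{R}^n$. If $0\in K$, then $sK\subseteq s'K$ for $s\le s'$, so the covering property passes to larger dilates. Every upper bound below is proved by showing that the stated dilate itself covers.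

\section{Averaging over bases: two examples}\label{sec:examples}

The only tool for covering a point is the following rounding step. We state it with scaling factors $s_j$ that are needed later; in this section all $s_j$ are $1$.

\begin{lemma}[rounding]\label{lem:round}
Let $\Lambda\subset\mathbb{R}^n$ be a lattice and $P$ a convex set containing $0$. Let $p_1,\dots,p_n\in\Lambda$ be linearly independent and $s_1,\dots,s_n>0$ with $s_jp_j\in P$ for all $j$. If $u=\sum_jc_jp_j$ and $\sum_j\{c_j\}/s_j\le s$ for some $s>0$, then $u\in sP+\Lambda$.
\end{lemma}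

\begin{proof}
The point $u'=\sum_j\{c_j\}p_j$ differs from $u$ by an element of $\Lambda$. It equals $\sum_j(\{c_j\}/s_j)\,s_jp_j$, a combination of points of $P$ with nonnegative coefficients of sum at most $s$. Assigning the remaining weight to $0\in P$ gives $u'\in sP$.
\end{proof}

\subsection{The covering radius of $T_n$}

\begin{proposition}[Merino--Schymura]\label{prop:Tn}
$\mu(T_n)=n/2$ for every $n\in\mathbb{N}$.
\end{proposition}

\begin{proof}
Put $v_0=-\mathbf{1}_n$ and $v_j=e_j$. The linear relations among $v_0,\dots,v_n$ are the multiples of $\sum_jv_j=0$, so any $n$ of these vectors form a basis.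

\emph{Upper bound.} Let $x=\sum_{j=0}^ny_jv_j$. In the basis omitting $v_k$ we have $x=\sum_{j\ne k}(y_j-y_k)v_j$, with rounding cost $F_k=\sum_{j\ne k}\{y_j-y_k\}$. Each single $F_k$ may be close to $n$, but in the sum the terms pair up:
\[
\sum_{k=0}^nF_k=\sum_{j<k}\bigl(\{y_j-y_k\}+\{y_k-y_j\}\bigr)\le\binom{n+1}2 .
\]
So some $F_k$ is at most $n/2$, and $x\in\frac n2T_n+\mathbb{Z}^n$ by Lemma~\ref{lem:round}.

\emph{Lower bound.} Let $x=\sum_{j=0}^n\frac j{n+1}v_j$ and suppose $x+z\in sT_n$ with $z\in\mathbb{Z}^n$, say $x+z=\sum_jb_jv_j$ with $b_j\ge0$ and $\sum_jb_j=s$. Write $z=\sum_jz_jv_j$ with integers $z_j$. Then there is a real $t$ with $b_j=\frac j{n+1}+t+z_j$ for all $j$, so $b_j\ge\{\frac j{n+1}+t\}$. These $n+1$ fractional parts are $\rho+\frac k{n+1}$, $k=0,\dots,n$, for some $\rho\ge0$, and their sum is at least $n/2$. Hence $s\ge n/2$.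
\end{proof}

\subsection{A projection of $T_3$}\label{sub:D}

The upper bound above was easy because every basis generates the whole lattice. This fails for projections of $T_d$. Let
\[
v_0=(0,1),\qquad v_1=(-1,-1),\qquad v_2=(1,-1),\qquad D=\operatorname{conv}(v_0,v_1,v_2),
\]
so that $2v_0+v_1+v_2=0$. The linear map $e_1\mapsto v_1$, $e_2\mapsto v_2$, $e_3\mapsto v_0$ has kernel $\mathbb{R}(1,1,2)$, sends $\mathbb{Z}^3$ onto $\mathbb{Z}^2$, and sends $-\mathbf{1}_3$ to $-(v_0+v_1+v_2)=v_0$. So $D$ is a projection of $T_3$, and $\mu_2(T_3)\le1$ requires $\mu(D)\le1$. Expand $x=(x_1,x_2)$ in the three bases: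
\[
x=(x_2-x_1)v_0-x_1v_1=(x_1+x_2)v_0+x_1v_2=-\tfrac{x_1+x_2}2v_1+\tfrac{x_1-x_2}2v_2 .
\]
The first two bases generate $\mathbb{Z}^2$ and have costs
\[
A_{01}=\{x_2-x_1\}+\{-x_1\},\qquad A_{02}=\{x_1+x_2\}+\{x_1\}.
\]
The third generates a sublattice of index $2$. Its cost involves halves of $x_1\pm x_2$, which do not pair with anything above; moreover it changes when $x$ is replaced by $x+(0,1)$, which is just as good a point to round. So we average the cost over $x$ and $x+(0,1)$. Since $\frac12(\{\frac a2\}+\{\frac{a+1}2\})=\frac14+\frac12\{a\}$, the average is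
\[
A_{12}=\tfrac12+\tfrac12\{-x_1-x_2\}+\tfrac12\{x_1-x_2\}.
\]
Now the arguments match those in $A_{01}$ and $A_{02}$ up to sign, but the coefficients do not. They match if $A_{12}$ gets double weight: $A_{01}+A_{02}+2A_{12}$ is $1$ plus three sums of the form $\{a\}+\{-a\}$, hence at most $4$. So one of the three averages is at most $1$, one of the four costs is at most $1$, and $\mu(D)\le1$.

Where do the weights $1:1:2$ come from? Among the images $v_0,v_0,v_1,v_2$ of the four vertices of $T_3$, the bases $\{v_0,v_1\}$ and $\{v_0,v_2\}$ occur twice each and have determinant $\pm1$, while $\{v_1,v_2\}$ occurs once and has determinant $2$. Counting each basis with the \emph{square} of its determinant gives $2:2:4$. The next section explains why this is the right rule.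

\section{The main inequality}\label{sec:ineq}

Throughout this section $\Lambda\subset\mathbb{R}^n$ is a lattice, $n\ge1$, and we are given $p_0,\dots,p_N\in\Lambda$ and real numbers $s_0,\dots,s_N>0$. We put $v_j=s_jp_j$ and assume that
\begin{equation}\label{eq:hyp}
v_0,\dots,v_N\text{ span }\mathbb{R}^n\qquad\text{and}\qquad\sum_{j=0}^N\lambda_jv_j=0\ \text{ for some }\lambda_0,\dots,\lambda_N>0 .
\end{equation}
Repeated vectors and zero vectors are allowed. Let $P=\operatorname{conv}(v_0,\dots,v_N)$. A linear functional $\ell\ne0$ is nonzero on some $v_j$, and $\sum_j\lambda_j\ell(v_j)=0$, so $\ell$ takes both signs on $P$. Thus no hyperplane through $0$ has $P$ on one side, which means $0\in\operatorname{int}P$.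

Let $\mathcal{B}$ be the set of $n$-element subsets $J\subseteq\{0,\dots,N\}$ for which $v_J=(v_j)_{j\in J}$ is a basis of $\mathbb{R}^n$; it is nonempty because the $v_j$ span. Set
\[
W_J=\det(v_J)^2\prod_{j\in J}\lambda_j>0,\qquad W=\sum_{J\in\mathcal{B}}W_J,\qquad\theta_j=\frac1W\sum_{J\in\mathcal{B},\,J\ni j}W_J .
\]
If $J$ is drawn with probability $W_J/W$, then $\theta_j$ is the probability that $j\in J$. Since $|J|=n$, we have $\sum_j\theta_j=n$. A change of coordinates multiplies all $W_J$ by the same factor and leaves the $\theta_j$ unchanged.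

\begin{theorem}\label{thm:ineq}
Under the assumptions above,
\[
\mu(P,\Lambda)\le\frac12\sum_{j=0}^N\frac{\theta_j}{s_j}.
\]
In particular, if all $v_j$ lie in $\Lambda$ (take $s_j=1$), then $\mu(P,\Lambda)\le n/2$.
\end{theorem}

\subsection{Costs and their averages}

For $J\in\mathcal{B}$ let $\Lambda_J=\bigoplus_{j\in J}\mathbb{Z}p_j$, a sublattice of finite index in $\Lambda$. For $u\in\mathbb{R}^n$ write $u=\sum_{j\in J}c^J_j(u)p_j$ and define the \emph{cost}
\[
F_J(u)=\sum_{j\in J}\frac{\{c^J_j(u)\}}{s_j}.
\]
Adding an element of $\Lambda_J$ to $u$ changes the coordinates by integers, so $F_J(u)$ depends only on $u$ modulo $\Lambda_J$. For $x\in\mathbb{R}^n$ let $A_J(x)$ be the average of $F_J(u)$ over the finitely many classes $u\in(x+\Lambda)/\Lambda_J$. By Lemma~\ref{lem:round},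
\begin{equation}\label{eq:cover}
F_J(u)\le s\ \text{ for some } J\in\mathcal{B},\ u\in x+\Lambda,\ s>0\ \implies\ x\in sP+\Lambda .
\end{equation}

To compute $A_J(x)$ we treat one coordinate at a time, and this is a question about one real number. Let $\varepsilon(\xi)=1$ for $\xi\in\mathbb{Z}$ and $\varepsilon(\xi)=0$ otherwise, and let $\sigma$ be the sawtooth function: $\sigma(\xi)=\{\xi\}-\frac12$ for $\xi\notin\mathbb{Z}$ and $\sigma(\xi)=0$ for $\xi\in\mathbb{Z}$. Then $\sigma$ is odd, $\varepsilon$ is even, and $\{\xi\}-\frac12=\sigma(\xi)-\frac12\varepsilon(\xi)$ for all $\xi$.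

\begin{lemma}\label{lem:frac}
For $\xi\in\mathbb{R}$ and $h\in\mathbb{Z}\setminus\{0\}$,
\[
\frac1{|h|}\sum_{k\bmod h}\Bigl\{\frac{\xi+k}h\Bigr\}=\frac12+\frac{\sigma(\xi)}h-\frac{\varepsilon(\xi)}{2|h|}.
\]
\end{lemma}

\begin{proof}
Let $h>0$ and $r=\{\xi\}$. As $k$ runs through the residues modulo $h$, the fractional parts are the numbers $(r+k)/h\in[0,1)$ for $k=0,\dots,h-1$. Their average is $\frac rh+\frac{h-1}{2h}=\frac12+\frac1h(r-\frac12)=\frac12+\frac1h(\sigma(\xi)-\frac12\varepsilon(\xi))$. If $h<0$, then $(\xi+k)/h=(-\xi-k)/|h|$, and the first case gives $\frac12+\sigma(-\xi)/|h|-\varepsilon(-\xi)/(2|h|)$. Since $\sigma$ is odd, $\sigma(-\xi)/|h|=\sigma(\xi)/h$.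
\end{proof}

The term $\sigma(\xi)/h$ carries the sign of $h$, which makes cancellation possible; the last term is never positive and only helps.

The coordinate $c_j^J$ is a linear functional that vanishes on $v_i$ for $i\in J\setminus\{j\}$. Up to scale it depends only on $I=J\setminus\{j\}$, so all bases containing $I$ share it. We normalize it once and for all. Let $\mathcal{I}$ be the set of $(n-1)$-element subsets $I$ with $v_I$ linearly independent. For $I\in\mathcal{I}$ the hyperplane $\operatorname{lin}(v_I)$ is spanned by the lattice vectors $p_i$, $i\in I$. In a basis of $\Lambda$ it therefore has a normal vector with coprime integer entries, which is a linear functional $\ell_I$ with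
\[
\ker\ell_I=\operatorname{lin}(v_I),\qquad\ell_I(\Lambda)=\mathbb{Z}.
\]
It is determined up to sign; we fix one choice for each $I$. (For $n=1$, $I=\emptyset$ and $\ell_I$ identifies $\Lambda$ with $\mathbb{Z}$.) In the example of Section~\ref{sub:D} these functionals are $x_1$, $x_1-x_2$ and $x_1+x_2$.

Let $j\in J\in\mathcal{B}$, $I=J\setminus\{j\}$ and $h=\ell_I(p_j)\in\mathbb{Z}\setminus\{0\}$. Applying $\ell_I$ to the expansion of $u$ gives $c^J_j(u)=\ell_I(u)/h$. Since $\ell_I(\Lambda)=\mathbb{Z}$ and $\ell_I(\Lambda_J)=h\mathbb{Z}$, the functional $\ell_I$ induces a surjective homomorphism $\Lambda/\Lambda_J\to\mathbb{Z}/h\mathbb{Z}$, and all its fibers have the same size. So as $u$ runs through $(x+\Lambda)/\Lambda_J$, the value $\ell_I(u)$ runs through $\ell_I(x)+k$, $k\bmod h$, each equally often. The average of $\{c^J_j(u)\}$ is then given by Lemma~\ref{lem:frac} with $\xi=\ell_I(x)$. We divide by $s_j$, use $s_jh=\ell_I(v_j)$, abbreviate $\sigma_I=\sigma(\ell_I(x))$ and $\varepsilon_I=\varepsilon(\ell_I(x))$, and obtain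
\begin{equation}\label{eq:AJ}
A_J(x)=\sum_{j\in J}\Bigl[\frac1{2s_j}+\frac{\sigma_{J\setminus j}}{\ell_{J\setminus j}(v_j)}-\frac{\varepsilon_{J\setminus j}}{2\,|\ell_{J\setminus j}(v_j)|}\Bigr].
\end{equation}

\subsection{The weights}

We have no control over the numbers $\sigma_I$. We therefore want positive weights on $\mathcal{B}$ for which the total coefficient of each $\sigma_I$ vanishes. If $J$ has weight $\omega_J$, that coefficient is $\sum_j\omega_{I\cup j}/\ell_I(v_j)$, summed over the $j$ with $\ell_I(v_j)\neq0$. The relation at our disposal is $\sum_j\lambda_j\ell_I(v_j)=0$. The two sums agree up to a factor if $\omega_{I\cup j}$ is proportional to $\lambda_j\ell_I(v_j)^2$ for fixed $I$. This must hold for all $n$ ways of writing $J$ as $I\cup j$, and $W_J$ does exactly that, because the determinant is linear in each column.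

\begin{lemma}[averaging identity]\label{lem:id}
There are constants $\kappa_I>0$, $I\in\mathcal{I}$, such that for every $x\in\mathbb{R}^n$
\[
\frac1W\sum_{J\in\mathcal{B}}W_JA_J(x)=\frac12\sum_{j=0}^N\frac{\theta_j}{s_j}-\sum_{I\in\mathcal{I}:\ \ell_I(x)\in\mathbb{Z}}\kappa_I .
\]
\end{lemma}

\begin{proof}
Fix $I\in\mathcal{I}$. The functional $u\mapsto\det(v_I,u)$ is nonzero and vanishes on $\operatorname{lin}(v_I)$, so it is a nonzero multiple of $\ell_I$: there is $\gamma_I>0$ with $|\det(v_I,u)|=\gamma_I|\ell_I(u)|$. Hence $I\cup j\in\mathcal{B}$ if and only if $\ell_I(v_j)\ne0$, and in that case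
\[
W_{I\cup j}=\gamma_I^2\lambda_I\cdot\lambda_j\,\ell_I(v_j)^2,\qquad\lambda_I=\prod_{i\in I}\lambda_i .
\]
The map $(J,j)\mapsto(J\setminus j,j)$ is a bijection from the pairs with $j\in J\in\mathcal{B}$ to the pairs $(I,j)$ with $I\in\mathcal{I}$ and $\ell_I(v_j)\ne0$. Multiply \eqref{eq:AJ} by $W_J$, sum over $J$, and regroup the second and third terms by $I$:
\[
\sum_JW_JA_J(x)=\frac12\sum_JW_J\sum_{j\in J}\frac1{s_j}+\sum_{I\in\mathcal{I}}\gamma_I^2\lambda_I\Bigl[\sigma_I\sum_{j=0}^N\lambda_j\ell_I(v_j)-\frac{\varepsilon_I}2\sum_{j=0}^N\lambda_j|\ell_I(v_j)|\Bigr].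
\]
The inner sums may run over all $j$ because indices with $\ell_I(v_j)=0$ contribute nothing. The first term is $\frac W2\sum_j\theta_j/s_j$ by the definition of $\theta_j$. The coefficient of $\sigma_I$ contains the factor $\ell_I(\sum_j\lambda_jv_j)=0$. What remains is the claim with $\kappa_I=\frac1{2W}\gamma_I^2\lambda_I\sum_j\lambda_j|\ell_I(v_j)|$, which is positive because the $v_j$ span and $\ell_I\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}]
Let $s=\frac12\sum_j\theta_j/s_j>0$ and $x\in\mathbb{R}^n$. By Lemma~\ref{lem:id}, an average of the numbers $F_J(u)$, $J\in\mathcal{B}$, $u\in x+\Lambda$, with positive weights is at most $s$. So one of these numbers is at most $s$, and $x\in sP+\Lambda$ by \eqref{eq:cover}.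
\end{proof}

The relation in \eqref{eq:hyp} is used twice: its vanishing kills the terms $\sigma_I$, and the positivity of the $\lambda_j$ makes the $W_J$ the weights of an average. For the vertices $0,e_1,\dots,e_n$ of $\Delta_n$, every relation has $\lambda_1=\dots=\lambda_n=0$, the only basis would get weight zero, and we saw in the introduction that the conclusion fails.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:minima}

If $\pi(\mathbb{Z}^d)$ in \eqref{eq:proj} is a lattice, Theorem~\ref{thm:ineq} applies directly. In general $\pi(\mathbb{Z}^d)$ need not be discrete. Then it is dense in some directions, which should only make covering easier; to prove this we factor those directions out. We use the following standard fact.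

\begin{lemma}\label{lem:closed}
Let $\Gamma$ be a closed subgroup of a finite-dimensional real vector space $V$. Then $\Gamma$ contains a largest linear subspace $U$, the image of $\Gamma$ in $V/U$ is discrete, and $U\neq0$ if $\Gamma$ is not discrete.
\end{lemma}

\begin{proof}
The sum of two subspaces contained in $\Gamma$ is contained in $\Gamma$, so $U$ exists. A closed subgroup that is not discrete contains a line: choose nonzero $\gamma_k\in\Gamma$ with $\gamma_k\to0$ and $\gamma_k/\|\gamma_k\|\to w$; then $\lfloor t/\|\gamma_k\|\rfloor\gamma_k\to tw$ for every real $t$. This gives the last claim. The image of $\Gamma$ in $V/U$ is closed, because $\Gamma$ is closed and is a union of cosets of $U$. If the image contained a line, its preimage would be a subspace of $\Gamma$ larger than $U$. So the image is discrete.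
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) Translating by a lattice vector, we may assume $0\in\operatorname{int}P$. Let $w_0,\dots,w_N\in\mathbb{Z}^d$ be the vertices of $P$. For small $\delta>0$ the point $-\delta\sum_jw_j$ lies in $P$, so it equals $\sum_j\alpha_jw_j$ with $\alpha_j\ge0$; then $\sum_j\lambda_jw_j=0$ with $\lambda_j=\alpha_j+\delta>0$. Let $L$ be a linear subspace of dimension $d-i$, $V=\mathbb{R}^d/L$, $\pi\colon\mathbb{R}^d\to V$ the quotient map, and $x\in V$. By \eqref{eq:proj} we must show $x\in\frac i2\pi(P)+\pi(\mathbb{Z}^d)$.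

\emph{Case 1: $\pi(\mathbb{Z}^d)$ is discrete.} It spans $V$, so it is a lattice. The vectors $\pi(w_j)$ lie in it, span $V$, satisfy $\sum_j\lambda_j\pi(w_j)=0$, and have convex hull $\pi(P)$. Some of them may coincide or vanish, which Theorem~\ref{thm:ineq} allows. The theorem, with $n=i$ and $s_j=1$, gives $\frac i2\pi(P)+\pi(\mathbb{Z}^d)=V$.

\emph{Case 2: $\pi(\mathbb{Z}^d)$ is not discrete.} Let $\Gamma$ be its closure, $U\ne0$ as in Lemma~\ref{lem:closed}, and $i'=\dim V/U<i$. We claim that
\[
x=\tfrac{i'}2q+\gamma\qquad\text{for some } q\in\pi(P),\ \gamma\in\Gamma .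
\]
If $i'=0$, then $\Gamma=V$ and we take $\gamma=x$. If $i'\ge1$, the image of $\mathbb{Z}^d$ in $V/U$ lies in the discrete image of $\Gamma$, so Case~1 applies to the map $\mathbb{R}^d\to V/U$. It gives $x\in\frac{i'}2\pi(P)+\pi(\mathbb{Z}^d)+U\subseteq\frac{i'}2\pi(P)+\Gamma$, as claimed.

It remains to replace $\gamma$ by an actual point of $\pi(\mathbb{Z}^d)$, and the gap between $i'$ and $i$ leaves room for that. Choose $z_k\in\mathbb{Z}^d$ with $\pi(z_k)\to\gamma$. Then $x-\pi(z_k)\to\frac{i'}2q$. Since $0\in\operatorname{int}\pi(P)$ and $i'<i$, the limit is an interior point of $\frac i2\pi(P)$. Hence $x-\pi(z_k)\in\frac i2\pi(P)$ for large $k$.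

(b) By (a), the value $\mu=i/2$ has the property that defines $\mu_i(T_d)$, and by \eqref{eq:lower} and Proposition~\ref{prop:Tn} no smaller value has it.
\end{proof}

\section{The bound in closed form; simplices}\label{sec:weights}

The numbers $\theta_j$ can be computed without listing bases. Recall the Cauchy--Binet formula $\det(AA^T)=\sum_{|J|=n}\det(A_J)^2$ for a matrix $A$ with $n$ rows, where $A_J$ consists of the columns in $J$, and the identity $\det(M-ww^T)=\det M\cdot(1-w^TM^{-1}w)$ for invertible $M$. Let $M=\sum_j\lambda_jv_jv_j^T$. Taking for $A$ the matrix with columns $\sqrt{\lambda_j}\,v_j$ gives $W=\det M$. Deleting column $j$ gives $\sum_{J\not\ni j}W_J=\det(M-\lambda_jv_jv_j^T)=W(1-\lambda_jv_j^TM^{-1}v_j)$. Therefore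
\[
\theta_j=\lambda_j\,v_j^TM^{-1}v_j .
\]

For a simplex the relation $\lambda$ is unique up to scale and the bound has a geometric meaning. A vector $p\in\Lambda$ is \emph{primitive} if it is nonzero and not an integer multiple $kp'$, $k\ge2$, of some $p'\in\Lambda$; equivalently, it is part of a basis of $\Lambda$. The \emph{normalized volume} $\operatorname{Vol}_\Lambda$ is the multiple of Lebesgue measure for which unimodular simplices have volume $1$, so that $\operatorname{conv}(0,w_1,\dots,w_n)$ has volume $|\det(w_1,\dots,w_n)|/\det\Lambda$. In dimension $0$ a point has volume $1$.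

\begin{corollary}\label{cor:simplex}
Let $S=\operatorname{conv}(v_0,\dots,v_n)$ be an $n$-simplex with $0=\sum_j\lambda_jv_j$, $\lambda_j>0$, $\sum_j\lambda_j=1$, and let $v_j=s_jp_j$ with $p_j\in\Lambda$ primitive and $s_j>0$. Then
\[
\mu(S,\Lambda)\le\frac12\sum_{j=0}^n\frac{1-\lambda_j}{s_j}=\frac12\,\frac{\sum_{j=0}^n\operatorname{Vol}_{\pi_j(\Lambda)}(\pi_j(S))}{\operatorname{Vol}_\Lambda(S)},
\]
where $\pi_j$ is the projection along $\mathbb{R}p_j$.
\end{corollary}

\begin{proof}
Let $D_k=|\det(v_i)_{i\ne k}|/\det\Lambda$. For $k\ne l$, substitute $v_l=-\lambda_l^{-1}\sum_{j\ne l}\lambda_jv_j$ into the determinant defining $D_k$. Only the term with $v_k$ survives, so $D_k=(\lambda_k/\lambda_l)D_l$; thus $D_k$ is proportional to $\lambda_k$. Coning the facets of $S$ from the interior point $0$ gives $\operatorname{Vol}_\Lambda(S)=\sum_kD_k$, and hence $D_k=\lambda_k\operatorname{Vol}_\Lambda(S)$. The weight of the basis omitting $k$ is proportional to $\lambda_k^2\prod_{j\ne k}\lambda_j=\lambda_k\prod_j\lambda_j$, that is, to $\lambda_k$. So $\theta_j=\sum_{k\ne j}\lambda_k=1-\lambda_j$, and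 Theorem~\ref{thm:ineq} gives the inequality.

For the equality fix $j$. Extend the primitive vector $p_j$ to a basis of $\Lambda$; the images of the other basis vectors form a basis of the lattice $\pi_j(\Lambda)$. For $k\neq j$, computing $D_k$ in this basis and expanding along the column $v_j=s_jp_j$ shows that $D_k/s_j$ is the normalized determinant of $(\pi_j(v_i))_{i\ne j,k}$. The $n$ vectors $\pi_j(v_i)$, $i\ne j$, span a space of dimension $n-1$, so their linear relations are the multiples of $\sum_{i\ne j}\lambda_i\pi_j(v_i)=0$. The coefficients are positive, so these points are affinely independent and $0=\pi_j(v_j)$ is interior to their convex hull, which is therefore $\pi_j(S)$. Coning from $0$ again,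
\[
\operatorname{Vol}_{\pi_j(\Lambda)}(\pi_j(S))=\sum_{k\ne j}\frac{D_k}{s_j}=\frac{1-\lambda_j}{s_j}\operatorname{Vol}_\Lambda(S).\qedhere
\]
\end{proof}

For the segment $S=[-s_1,s_0]$ and $\Lambda=\mathbb{Z}$, both projections are points and the bound reads $1/(s_0+s_1)$, which is the exact covering radius.

To our recollection, Corollary~\ref{cor:simplex} and the case $i=d$ of Theorem~\ref{thm:main}(a) are the inequalities conjectured by Codenotti, Santos and Schymura for non-hollow polytopes and simplices. Nothing in this paper depends on that attribution.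

\section{Equality $\mu=n/2$}\label{sec:equality}

\subsection{A criterion}

Since the upper bound comes from an average, equality forces all the averaged quantities to be equal.

\begin{proposition}\label{prop:crit}
Let $P\subset\mathbb{R}^n$ be a lattice polytope with respect to $\Lambda$, with $0\in\operatorname{int}P$ and vertices $v_0,\dots,v_N$. Take $p_j=v_j$ and $s_j=1$ in the notation of Section~\ref{sec:ineq}. Then $\mu(P,\Lambda)=n/2$ if and only if there is $x\in\mathbb{R}^n$ with
\begin{equation}\label{eq:allequal}
F_J(u)=\tfrac n2\quad\text{for all } J\in\mathcal{B}\text{ and } u\in x+\Lambda .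
\end{equation}
Every $x$ with $x\notin sP+\Lambda$ for all $0<s<n/2$ satisfies \eqref{eq:allequal}, and moreover $\ell_I(x)\notin\mathbb{Z}$ for all $I\in\mathcal{I}$. If $\mu(P,\Lambda)=n/2$, such an $x$ exists.
\end{proposition}

\begin{proof}
Positive $\lambda_j$ as in \eqref{eq:hyp} exist by the first lines of the proof of Theorem~\ref{thm:main}.

Let $x\notin sP+\Lambda$ for all $0<s<n/2$. By \eqref{eq:cover}, $F_J(u)\ge n/2$ for all $J$ and $u\in x+\Lambda$. By Lemma~\ref{lem:id}, an average of these numbers with positive weights equals $n/2$ minus a sum of positive terms $\kappa_I$. Hence all the numbers equal $n/2$ and the sum is empty, so $\ell_I(x)\notin\mathbb{Z}$ for all $I$.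

Suppose $\mu(P,\Lambda)=n/2$. For $0<s<n/2$ the sets $\mathbb{R}^n\setminus(\operatorname{int}(sP)+\Lambda)$ are closed, $\Lambda$-periodic and nonempty, and they decrease as $s$ grows. By compactness of $\mathbb{R}^n/\Lambda$ they have a common point $x$. For $s<s'<n/2$ we have $sP\subset\operatorname{int}(s'P)$, because $0\in\operatorname{int}P$; so $x\notin sP+\Lambda$ for all $s<n/2$.

Conversely, let $x$ satisfy \eqref{eq:allequal}. By Theorem~\ref{thm:ineq} it suffices to exclude $\mu(P,\Lambda)<n/2$. In that case some $u\in x+\Lambda$ lies in $sP$ with $s<n/2$. Write $u=\tau w$ with $0\le\tau\le s$ and $w$ in a facet $G$ of $P$. By Carath\'eodory's theorem $w$ is a convex combination of affinely independent vertices of $G$, and we can extend these to $n$ affinely independent vertices $v_J$ of $G$. They are linearly independent, because the hyperplane spanned by $G$ misses $0$. So $J\in\mathcal{B}$ and $u=\sum_{j\in J}b_jv_j$ with $b_j\ge0$, $\sum_jb_j=\tau$. Then $F_J(u)=\sum_j\{b_j\}\le\tau<n/2$, a contradiction.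
\end{proof}

\subsection{Simplices and partitions of $\mathbb{Z}$ into residue classes}

For a simplex, the representations of a point $x$ as $\sum_jy_jv_j$ form a line $y+t\lambda$, $t\in\mathbb{R}$. Whenever the $k$-th coordinate on this line is an integer, dropping it produces a point of $x+\Lambda$ written in the basis that omits $v_k$, and Proposition~\ref{prop:crit} prescribes its cost. The times $t$ at which this happens form, for each $k$, an arithmetic progression with difference $1/\lambda_k$. Equality forces these $n+1$ progressions to fit together perfectly.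

\begin{theorem}\label{thm:eq}
Let $S=\operatorname{conv}(v_0,\dots,v_n)\subset\mathbb{R}^n$ be a lattice $n$-simplex with $0=\sum_j\lambda_jv_j$, $\lambda_j>0$, $\sum_j\lambda_j=1$, and put $m_j=1/\lambda_j$.
\begin{enumerate}
\item[(a)] If $\mu(S,\mathbb{Z}^n)=n/2$, then all $m_j$ are integers and there are $a_j\in\mathbb{Z}$ such that the residue classes $a_j+m_j\mathbb{Z}$, $0\le j\le n$, partition $\mathbb{Z}$.
\item[(b)] If $v_0,\dots,v_n$ generate $\mathbb{Z}^n$, the $m_j$ are integers, and there is a partition of $\mathbb{Z}$ as in (a), then $\mu(S,\mathbb{Z}^n)=n/2$.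
\end{enumerate}
\end{theorem}

Thus, among lattice simplices with $0$ in the interior whose vertices generate $\mathbb{Z}^n$, those with $\mu=n/2$ are exactly those for which the reciprocal barycentric coordinates of $0$ are the moduli of a partition of $\mathbb{Z}$ into $n+1$ residue classes.

\begin{proof}
The linear relations among $v_0,\dots,v_n$ are the multiples of $\lambda$; since all $\lambda_j$ are nonzero, any $n$ of the $v_j$ form a basis. Both parts use one observation. Let $y_j(t)=y_j+t\lambda_j$ with real $y_j$, let $g(t)=\sum_{j=0}^n\{y_j(t)\}$, and let $E$ be the set of $t$ for which some $y_k(t)$ is an integer. The set $E$ is a finite union of two-sided arithmetic progressions. The function $g$ is right-continuous, has slope $\sum_j\lambda_j=1$ off $E$, and at $t\in E$ it drops by the number of $k$ with $y_k(t)\in\mathbb{Z}$. So if $t<t'$ are consecutive points of $E$ and exactly one $y_k(t')$ is an integer, then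
\begin{equation}\label{eq:saw}
g(t')=g(t)+(t'-t)-1 .
\end{equation}

(a) The dropped coordinate must leave us in the same lattice coset, and other lattice vectors play no role, so we pass to the lattice $\Lambda\subseteq\mathbb{Z}^n$ generated by the $v_j$. A smaller lattice covers less, and $S$ is a lattice simplex for $\Lambda$, so $\frac n2=\mu(S,\mathbb{Z}^n)\le\mu(S,\Lambda)\le\frac n2$. Take $x$ from Proposition~\ref{prop:crit} for $\Lambda$, with \eqref{eq:allequal} and $\ell_I(x)\notin\mathbb{Z}$ for all $I$. Write $x=\sum_jy_jv_j$; then $x=\sum_jy_j(t)v_j$ for all $t$.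

Let $t\in E$, say $y_k(t)\in\mathbb{Z}$. Then $u=x-y_k(t)v_k=\sum_{j\ne k}y_j(t)v_j$ lies in $x+\Lambda$, and \eqref{eq:allequal} for the basis omitting $k$ says $g(t)=n/2$. No other $y_j(t)$ is an integer: otherwise, with $I$ the set of the remaining $n-1$ indices, $\ell_I(x)=y_j(t)\ell_I(v_j)+y_k(t)\ell_I(v_k)$ would be an integer. Now \eqref{eq:saw} gives $t'-t=1$ for consecutive points of $E$. Replacing $y$ by $y(t_0)$ for some $t_0\in E$, we may assume $E=\mathbb{Z}$. The set $\{t:y_k(t)\in\mathbb{Z}\}$ is a coset of $m_k\mathbb{Z}$ contained in $\mathbb{Z}$, so $m_k\in\mathbb{Z}$ and the set is $a_k+m_k\mathbb{Z}$ with $a_k\in\mathbb{Z}$. These sets are pairwise disjoint and their union is $E=\mathbb{Z}$.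

(b) We reverse the construction. Put $y_j(t)=(t-a_j)/m_j$ and $x=\sum_jy_j(0)v_j$. Then $y_j(t)\in\mathbb{Z}$ exactly for $t\in a_j+m_j\mathbb{Z}$. So $E=\mathbb{Z}$, and at each integer exactly one $y_k(t)$ is an integer. By \eqref{eq:saw}, $g$ takes one value $c$ at all integers, and $g\ge c$ everywhere since $g$ increases between integers. To find $c$, average over the integers modulo $\operatorname{lcm}(m_0,\dots,m_n)$. The term $\{(t-a_j)/m_j\}$ takes the values $0,\frac1{m_j},\dots,\frac{m_j-1}{m_j}$ equally often, so
\[
c=\sum_{j=0}^n\frac{m_j-1}{2m_j}=\frac{n+1}2-\frac12\sum_{j=0}^n\lambda_j=\frac n2 .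
\]
Suppose $x+z\in sS$ with $z\in\mathbb{Z}^n$, say $x+z=\sum_jb_jv_j$ with $b_j\ge0$ and $\sum_jb_j=s$. Because the $v_j$ generate $\mathbb{Z}^n$, we can write $z=\sum_jz_jv_j$ with $z_j\in\mathbb{Z}$. Comparing the two representations, there is $t$ with $b_j=y_j(t)+z_j$ for all $j$. Then $b_j\ge\{y_j(t)\}$ and $s\ge g(t)\ge n/2$. Hence $\mu(S,\mathbb{Z}^n)\ge n/2$, and Theorem~\ref{thm:ineq} gives the reverse inequality.
\end{proof}

The hypothesis on the lattice in (b) is needed: $[-2,2]$ has moduli $(2,2)$ but covering radius $1/4$. The simplex $T_n$ corresponds to the partition into all classes modulo $n+1$.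

\begin{example}\label{ex:plane}
For $n=2$ the moduli satisfy $\frac1{m_0}+\frac1{m_1}+\frac1{m_2}=1$. The smallest is $2$ or $3$, which leaves $(3,3,3)$, $(2,4,4)$ and $(2,3,6)$. The first belongs to $T_2$. The second belongs to the triangle $D$ of Section~\ref{sub:D}, where $\lambda=(\frac12,\frac14,\frac14)$; the partition into $0\bmod2$, $1\bmod4$, $3\bmod4$ shows $\mu(D)=1$. The third belongs to $\operatorname{conv}(e_1,e_2,-2e_1-3e_2)$. A class modulo $2$ always meets a class modulo $3$, so no partition exists and this triangle has $\mu<1$, although its moduli are integers.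
\end{example}

\section{An extremal simplex not built from terminal simplices}\label{sec:example}

There is a simple way to produce polytopes with $\mu=n/2$. Let $\Lambda=\Lambda_1\oplus\Lambda_2$ with both ranks positive, and let $Q_i\subset\operatorname{lin}\Lambda_i$ be full-dimensional lattice polytopes containing $0$. Their \emph{direct sum} is $Q=\operatorname{conv}(Q_1\cup Q_2)$. We call a lattice polytope \emph{decomposable} if it has the form $q+Q$ with $q\in\Lambda$ and $Q$ a direct sum. The covering radius is additive. Indeed, let $f(x)=\inf\{s\ge0:x\in sQ+\Lambda\}$ and define $f_1,f_2$ in the same way for $(Q_i,\Lambda_i)$; the covering radii are the suprema of these functions. Since $sQ$ is the union of the sets $s_1Q_1+s_2Q_2$ with $s_1+s_2=s$, $s_i\geq0$, we have $f(x_1+x_2)=f_1(x_1)+f_2(x_2)$ for $x_i\in\operatorname{lin}\Lambda_i$, and so $\mu(Q,\Lambda)=\mu(Q_1,\Lambda_1)+\mu(Q_2,\Lambda_2)$. Consequently every polytope obtained from terminal simplices by direct sums, lattice translations and unimodular maps has covering radius half its dimension. The triangle $D$ is of this kind: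 $D+(0,1)$ is the direct sum of $[-1,1]=T_1$ on the first axis and $[0,2]=T_1+1$ on the second.

One might guess that all equality cases arise in this way. The partition belonging to $D$ is obtained by splitting $\mathbb{Z}$ modulo $2$ and then splitting one class again. To refute the guess we look at a partition that does not refine the classes modulo any $m>1$, that is, one whose moduli have greatest common divisor $1$.

\begin{proposition}\label{prop:ex}
Let $w=(w_1,\dots,w_{12})=(5,5,3,3,3,3,2,1,1,1,1,1)$ and
\[
S=\operatorname{conv}\Bigl(e_1,\dots,e_{12},\,-\sum_{j=1}^{12}w_je_j\Bigr)\subset\mathbb{R}^{12}.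
\]
Then $\mu(S)=6$, but $S$ is not decomposable and not unimodularly equivalent to a translate of $T_{12}$. Hence $S$ does not arise from terminal simplices by direct sums, lattice translations and unimodular maps.
\end{proposition}

\begin{proof}
Put $v_0=-\sum_jw_je_j$, $v_j=e_j$, $w_0=1$ and $n=12$. Then $\sum_{j=0}^{12}w_j=30$ and $0=\sum_j\lambda_jv_j$ with $\lambda_j=w_j/30$.

\emph{Covering radius.} The $v_j$ generate $\mathbb{Z}^{12}$, and the moduli $30/w_j$ are $6$ (twice), $10$ (four times), $15$ (once) and $30$ (six times). Consider the thirteen classes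
\[
0,2\bmod6;\qquad3,5,7,9\bmod10;\qquad1\bmod15;\qquad4,10,22,28,11,21\bmod30 .
\]
Work modulo $30$, where the class $1\bmod15$ is $\{1,16\}$. The even residues not congruent to $0$ or $2$ modulo $6$ are $4,10,16,22,28$, and the odd residues not congruent to $3,5,7,9$ modulo $10$ are $1,11,21$. These eight residues are $1$, $16$ and the six listed classes modulo $30$. So the classes partition $\mathbb{Z}$, and $\mu(S)=6$ by Theorem~\ref{thm:eq}(b).

\emph{The only lattice points of $S$ are its vertices and $0$.} Let $\sum_jb_jv_j$ be a lattice point of $S$, with $b_j\ge0$ and $\sum_jb_j=1$, that is not a vertex. Then all $b_j<1$. With $t=b_0$, the $j$-th coordinate $b_j-tw_j$ is an integer, so $b_j=\{tw_j\}$, and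
\[
1=6t+4\{3t\}+2\{5t\}+\{2t\}.
\]
Hence $t\le\frac16$, so $\{3t\}=3t$ and $18t\le1$. Then $5t<1$, all brackets may be removed, and the equation reads $30t=1$. So $b_j=w_j/30$ and the point is $0$.

\emph{$S$ is not decomposable.} Suppose $S=q+\operatorname{conv}(Q_1\cup Q_2)$ with $\mathbb{Z}^{12}=\Lambda_1\oplus\Lambda_2$, $V_i=\operatorname{lin}\Lambda_i$ and $n_i=\dim V_i\ge1$, $n_1+n_2=n$. Every vertex of $S-q$ is a vertex of $Q_1$ or $Q_2$, so it lies in $V_1\cup V_2$. Since $0\in Q_i$, the point $q$ is a lattice point of $S$, so $q=0$ or $q$ is a vertex.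

Let $q=0$. The projection of $S$ to $V_i$ along the other summand is $Q_i$, so $0$ is interior to $Q_i$, and $Q_i$ is the convex hull of $0$ and the vertices of $S$ in $V_i$. With at most $n_i$ such vertices this hull would be lower-dimensional or a simplex with vertex $0$; so there are at least $n_i+1$. No vertex of $S$ lies in $V_1\cap V_2=\{0\}$, so $S$ has at least $n+2$ vertices, a contradiction.

Let $q=v_k$ be a vertex. The $n$ vectors $v_j-q$, $j\neq k$, are linearly independent and lie in $V_1\cup V_2$, so exactly $n_i$ of them lie in $V_i$; let $J_i$ be the corresponding index sets. We split the interior lattice point along the direct sum to get a new lattice point. We have $-q=\sum_{j\ne k}\lambda_j(v_j-q)$, and $-q=g_1+g_2$ with $g_i\in\Lambda_i$. The decomposition along $V_1\oplus V_2$ is unique, so $g_1=\sum_{j\in J_1}\lambda_j(v_j-q)$. Thus $q+g_1$ is a lattice point with barycentric coordinates $\lambda_j>0$ for $j\in J_1$, $0$ for $j\in J_2$, and $1-\sum_{j\in J_1}\lambda_j>0$ at $q$. It lies in $S$. It is not a vertex, since at least two coordinates are positive, and it is not the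 interior point $0$, since $J_2\ne\emptyset$. This is a contradiction.

\emph{Conclusion.} Coning from $0$, the normalized volume of $S$ is $\sum_{j=0}^{12}w_j=30$, while that of $T_{12}$ is $13$; so $S$ is not equivalent to a translate of $T_{12}$. A polytope built from terminal simplices by the three operations is, up to lattice translations and unimodular maps, a terminal simplex or a direct sum, and decomposability is preserved by those maps. So $S$ is not of this kind.
\end{proof}

\begin{thebibliography}{1}

\bibitem{FU}
\emph{Freie Universit\"at Berlin},\\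
\texttt{https://github.com/katarinakrivokuca/katarinakrivokuca.github.io}

\end{thebibliography}
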